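# Uniqueness of large solutions of $-\Delta u+g(u)=f$ for monotone $g$

## 1. Large solutions, the Keller–Osserman integral, and the tools of comparison

Throughout, $\Omega\subset\mathbb R^N$ ($N\ge1$) is a bounded domain, $f:\overline\Omega\to\mathbb R$ is Lipschitz with constant $L$, $\|f\|=\max_{\overline\Omega}|f|$, and $g\in C^1(\mathbb R)$. Two conditions on $g$ will appear. The stronger one is
$$g(a_0)>0\ \text{ for some } a_0\in\mathbb R,\qquad g'(s)>0\ \text{ for every } s\in\mathbb R. \tag{1}$$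
The weaker one replaces $g'>0$ by $g'\ge0$. For example, $g(s)=e^s$ satisfies (1), while $g(s)=|s|^{p-1}s$ with $p>1$ satisfies only the weaker condition, because $g'(0)=0$.

**Definition (large solution).** A *large solution* is a function $u\in C^2(\Omega)$ with
$$-\Delta u+g(u)=f\ \text{ pointwise in }\Omega,\qquad \lim_{x\to\partial\Omega}u(x)=+\infty. \tag{2}$$

*Example.* Let $\Omega=(-\pi/2,\pi/2)$, $g(s)=e^s$, $f=0$, and $V(x)=\log 2-2\log\cos x$. Then $V'=2\tan x$ and $V''=2/\cos^2x=e^V$, and $V\to+\infty$ at both ends. So $V$ is a large solution.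

**Definition (subsolution, large supersolution).** A *subsolution in $\Omega$* is a $U\in C^2(\Omega)$ with $-\Delta U+g(U)\le f$; nothing is asked at the boundary. A *large supersolution* is a $u\in C^2(\Omega)$ with $-\Delta u+g(u)\ge f$ and $u\to+\infty$ at $\partial\Omega$.

*Example.* In the previous example, for $0<\lambda<1$ the function $U_\lambda(x)=\log(2\lambda^2)-2\log\cos\lambda x$ satisfies $U_\lambda''=2\lambda^2/\cos^2\lambda x=e^{U_\lambda}$. It is a solution, hence a subsolution, and it is finite at the boundary. Since $\lambda/\cos(\lambda x)$ increases with $\lambda$, it lies below $V$. For any nondecreasing $g$, any large solution $V$ and any constant $c\ge0$, the function $V+c$ is a large supersolution, because $g(V+c)\ge g(V)$.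

**Definition (Keller–Osserman condition).** Let $G'=g$. The condition asks for a $\theta\in[-\infty,+\infty)$, with $G$ normalized so that $G>0$ on $(\theta,\infty)$, such that
$$\psi(t):=\int_t^\infty\frac{ds}{\sqrt{2G(s)}}<\infty\qquad\text{for } t>\theta. \tag{3}$$
The finiteness of $\psi(t)$ for large $t$ does not depend on the choice of primitive.

*Example.* For $g(s)=|s|^{p-1}s$ we have $G(s)=|s|^{p+1}/(p+1)$, and the integral converges at infinity exactly when $p>1$. For $g(s)=e^s$ and $G=e^s$, $\psi(t)=\sqrt2\,e^{-t/2}$. For $g(s)=s$ it diverges; and indeed the solutions of $u''=u$ on an interval, $Ae^x+Be^{-x}$, never blow up.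

We recall the theorem of Keller and Osserman: for bounded smooth $\Omega$ and $g$ with (1), a large solution exists if and only if (3) holds.

**Definition (signed distance).** Let $d(x)$ be the distance from $x$ to $\partial\Omega$, taken positive in $\Omega$ and negative outside $\overline\Omega$. It is $1$-Lipschitz on $\mathbb R^N$. If $\partial\Omega\in C^{2,\beta}$, there are $d_0>0$ and $\kappa\ge1$ such that on $\{|d|<d_0\}$ the function $d$ is $C^2$, $|\nabla d|=1$ and $\|D^2d\|\le\kappa$ (operator norm, so $|\Delta d|\le N\kappa$). There we put $\nu(x)=-\nabla d(x)$; on $\partial\Omega$ this is the outward unit normal. Put $\mathcal H=-\Delta d$ on $\partial\Omega$.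

*Example.* For the unit ball, $d(x)=1-|x|$, $\nu(x)=x/|x|$ and $\mathcal H=N-1$.

**Definition (conformal map).** A smooth map $T$ between open sets of $\mathbb R^N$ is *conformal with factor $\tau>0$* if $DT^{T}DT=\tau^2I$.

*Example.* The inversion $\iota(\xi)=\xi/|\xi|^2$ has $D\iota(\xi)=|\xi|^{-2}(I-2\hat\xi\hat\xi^{T})$ with $\hat\xi=\xi/|\xi|$. The bracket is a reflection, so $D\iota^{T}D\iota=|\xi|^{-4}I$ and $\tau=|\xi|^{-2}$.

One tool is used so often that we isolate it. It rests on the classical maximum principle: if $E$ is bounded and open, $w\in C^2(E)$, $\Delta w\ge0$, and $\limsup_{x\to\zeta}w(x)\le c$ for every $\zeta\in\partial E$, then $w\le c$ in $E$.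

**Lemma 1 (comparison).** Let $g$ be nondecreasing, let $B$ be bounded and open, let $f$ be a function on $B$, and let $w_1,w_2,\beta\in C^2(B)$ satisfy
$$\Delta w_1\ge g(w_1)-f,\qquad \Delta w_2\le g(w_2)-f,\qquad \beta\ge0,\qquad \Delta\beta\le0 .$$
If $\limsup_{x\to\zeta}(w_1-w_2-\beta)\le0$ for every $\zeta\in\partial B$, then $w_1\le w_2+\beta$ in $B$.

*Proof.* Let $w=w_1-w_2-\beta$ and $E=\{x\in B: w>0\}$, an open set. On $E$ we have $w_1>w_2$ since $\beta\ge0$, so $\Delta w\ge g(w_1)-g(w_2)-\Delta\beta\ge0$. A point of $\partial E$ lies either in $B\setminus E$, where $w\le0$ and $w$ is continuous, or on $\partial B$, where $\limsup w\le0$ by hypothesis. The maximum principle gives $w\le0$ on $E$, so $E=\emptyset$. $\square$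

The question can now be asked. It is known that (1) and (3) give uniqueness of the large solution if in addition $g$ is convex, or if $g(t)/t^q$ is increasing for $t\gg1$ for some $q>1$. The doctoral thesis from which the problem is taken ("Tesi di Dottorato", https://core.ac.uk/download/188833173.pdf) asks whether the monotonicity of $g$ alone is enough: *given a bounded smooth $\Omega$, a Lipschitz $f$, and $g$ satisfying (1) and (3), is there only one large solution?*

## 2. Monotonicity is enough: Theorems A and B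

**Theorem A.** Let $\Omega$ be bounded and smooth, $f$ Lipschitz on $\overline\Omega$, and let $g\in C^1(\mathbb R)$ satisfy (1) and (3). Then (2) has exactly one large solution.

**Theorem B.** Let $\Omega\subset\mathbb R^N$ ($N\ge1$) be a bounded domain with $\partial\Omega\in C^{2,\beta}$ for some $\beta\in(0,1)$, let $f$ be Lipschitz on $\overline\Omega$, and let $g\in C^1(\mathbb R)$ satisfy $g'\ge0$, $g(a_0)>0$ for some $a_0$, and (3). Then there is a large solution $V$ such that:

1. every $U\in C^2(\Omega)$ with $-\Delta U+g(U)\le f$ in $\Omega$ satisfies $U\le V$ (no boundary condition on $U$);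
2. every $u\in C^2(\Omega)$ with $-\Delta u+g(u)\ge f$ in $\Omega$ and $u\to+\infty$ at $\partial\Omega$ satisfies $V\le u$.

A large solution $U$ is both a subsolution and a large supersolution, so (1) and (2) give $U\le V\le U$. Hence $V$ is the unique large solution, and Theorem B contains Theorem A. The function $V$ is at once the largest subsolution and the smallest large supersolution, so any subsolution lies below any large supersolution. Theorem B also covers $g(s)=|s|^{p-1}s$, $p>1$. No convexity, no growth condition on $g(t)/t^q$, no sign of the curvature of $\partial\Omega$ and no strict monotonicity is used. Under (1) and for smooth $\Omega$, together with the necessity of (3) in the Keller–Osserman theorem, the following are equivalent: (3); existence of a large solution; existence of exactly one.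

## 3. An interval with constant $f$: one translation and one linear barrier

Let $\Omega=(-1,1)$, let $f$ be constant, $g'\ge0$, and let $U,V$ be two large solutions. We show $U=V$ by hand.

The function $V$ attains a minimum; put $M=\max\{0,\,U(0)-\min V\}$. For $0<t<1$ let $W(x)=V(x+t)$ on $(0,1-t)$. Since $f$ is constant, $W''=g(W)-f$. Take $\beta(x)=M(1-x)$, which is nonnegative with $\beta''=0$. As $x\to1-t$ we have $W\to+\infty$ while $U$ stays bounded, so $U-W-\beta\to-\infty$. At $x=0$, $U(0)-V(t)-M\le0$. Lemma 1 gives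
$$U(x)\le V(x+t)+M(1-x)\qquad\text{on }(0,1-t).$$
Let $t\to0$: $U-V\le M(1-x)$ on $(0,1)$. The same argument at the other end gives $U-V\le M'(1+x)$ on $(-1,0)$ for some constant $M'\ge0$. So $\limsup(U-V)\le0$ at both ends, and Lemma 1 with $\beta=0$ gives $U\le V$. Exchanging roles, $U=V$.

This uses three things. Pushing the argument of $V$ outward by $t$ makes the blow-up of the comparison function happen strictly inside, so it wins there. The pushed function is still a supersolution. The rest of the boundary of the comparison region is a fixed compact set, where everything is bounded. In dimension $N\ge2$ the third point fails, and the second needs care when $f$ varies.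

## 4. Multiples and translates of $V$ in higher dimension, and what a better map must do

**Multiples.** A sensible first try is to compare $U$ with $(1+\varepsilon)V$. For this to be a supersolution one needs
$$g((1+\varepsilon)V)-(1+\varepsilon)g(V)+\varepsilon f\ge0 .$$
Monotonicity does not give this. Take $g(s)=s$ for $s\le1$, and for $s\ge1$ let $g'=\gamma>0$ be continuous with $\gamma(1)=1$ and, for $j=0,1,2,\dots$,
$$\int_{4^j}^{2\cdot4^j}\gamma\le1,\qquad \int_{2\cdot4^j}^{4^{j+1}}\gamma=4^{3(j+2)} .$$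
For $s\in[4^{j+1},4^{j+2}]$ we get $g(s)\ge4^{3(j+2)}\ge s^3$, so (3) holds, and (1) holds too. But for $0<\varepsilon\le1$ and $s=4^j$,
$$g((1+\varepsilon)s)\le g(s)+1<(1+\varepsilon)g(s)-\varepsilon\|f\|\qquad\text{as soon as }\varepsilon(g(s)-\|f\|)>1 .$$
A large solution $V$ takes the value $4^j$ for all large $j$, so $(1+\varepsilon)V$ is not a supersolution for any $\varepsilon\in(0,1]$. The approach stops there.

**Translates.** The functions $V+c$ are always supersolutions, so the whole difficulty is to control $U-V$ near $\partial\Omega$. Imitate Section 3: fix $\bar x$ near $\partial\Omega$, let $e=\nu(\bar x)$, and compare $U$ with $V(x+2te)$ on the patch $|x-\bar x|<r$, $0<d<\rho$. Where $x+2te$ reaches $\partial\Omega$ the comparison function wins, and on $d=\rho$ everything is bounded. But on the lateral part $|x-\bar x|=r$ we meet $U(\zeta)-V(\zeta+2te)$ with $\zeta$ as close as order $t$ to $\partial\Omega$. That is a quantity of the same kind as the one we want to bound. If $C(t)$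 is the supremum of $U(x)-V(y)$ over pairs with $y-x\approx2t\nu(x)$, the argument yields only $C(t)\le\max\{C(t),M\}$, which says nothing.

**A map that pushes twice as far on the lateral part.** Suppose $T$ displaces $\bar x$ by about $2t$ outward but points with $|x-\bar x|=r$ by about $4t$. Then the lateral term is a $C(2t)$, and we obtain $C(t)\le\max\{C(2t),M\}$. This can be iterated over $t=2^{-k}t_*$ and bounds $C$ at all small scales.

The price is that $V\circ T$ must still be a supersolution. For $T=\mathrm{id}+tX$,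
$$\Delta(V\circ T)=\Delta V\circ T+2t\sum_{i,k}\partial_iX_k\,(\partial_{ik}V)\circ T+t\,\Delta X\cdot(\nabla V)\circ T+t^2\sum_{i,k,l}\partial_iX_k\,\partial_iX_l\,(\partial_{kl}V)\circ T .$$
At first order the full Hessian enters unless the symmetric part of $DX$ is a multiple of $I$. With $\xi=x-\bar x$ take
$$X(\xi)=-K\xi+\frac2{r^2}\big(|\xi|^2e-2(e\cdot\xi)\xi\big),\qquad \partial_jX_i=-\Big(K+\frac4{r^2}e\cdot\xi\Big)\delta_{ij}+\frac4{r^2}(\xi_je_i-e_j\xi_i).$$
Its symmetric part is a multiple of $I$. On $|\xi|=r$ near the boundary layer, $e\cdot\xi$ is small, so the quadratic part of $X$ is about $2e$: exactly the extra push $2t$. If $K$ exceeds $\frac4{r^2}|e\cdot\xi|$ by a margin, $T$ contracts, and the factor in front of $\Delta V$ is at most $1-t$. This yields a *gain* of about $t\,g(V)$. The losses are $t\,\Delta X\cdot\nabla V$ and the variation of $f$, of sizes $t|\nabla V|$ and $t$. So we need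
$$|\nabla V|=o(g(V))\quad\text{near }\partial\Omega .$$
In one dimension with constant $f$ the identity $\frac12V'^2=G(V)-fV+\mathrm{const}$ reduces this to $\sqrt G=o(g)$, which does follow from (3), as we see next. The exact map realizing $X$ to first order is a Möbius map.

The proof has these parts: growth of $g$ and construction of $V$ (Section 5), the gradient bound (Section 6), the Möbius maps (Sections 7 and 8), the scale iteration (Section 9), the barrier (Section 10). From here on the hypotheses are those of Theorem B.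

## 5. Growth of $g$ and the minimal large solution

**Lemma 2.** As $s\to\infty$,
$$\frac s{\sqrt{G(s)}}\to0,\qquad\frac{g(s)}{\sqrt{G(s)}}\to\infty,\qquad\frac{g(s)}s\to\infty,\qquad g(s)\to\infty . \tag{4}$$

*Proof.* On $[a_0,\infty)$ we have $g\ge g(a_0)>0$, so $G$ increases to $+\infty$ there. For large $s$, monotonicity of $G$ gives
$$\frac s{2\sqrt{G(s)}}\le\int_{s/2}^s\frac{d\sigma}{\sqrt{G(\sigma)}}\to0,$$
the limit because the integral in (3) converges. Since $g$ is nondecreasing, $G(s)-G(a_0)\le(s-a_0)g(s)$, so $g(s)\ge\frac{G(s)-G(a_0)}{s-a_0}\ge\frac{G(s)}{2s}$ for large $s$. Hence $g/\sqrt G\ge\sqrt G/(2s)\to\infty$ and $g/s\ge G/(2s^2)\to\infty$. $\square$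

In particular $s/G(s)=\frac{s}{\sqrt{G(s)}}\cdot\frac1{\sqrt{G(s)}}\to0$.

**Step 1: approximating solutions.** *The aim is to solve with boundary value $n$ and then let $n\to\infty$.* Fix $n_0\in\mathbb N$ with $g(n_0)\ge\|f\|$. For $n\ge n_0$ consider $-\Delta u+g(u)=f$ in $\Omega$, $u=n$ on $\partial\Omega$. The constant $n$ is a supersolution. The solution $\varphi_n$ of $-\Delta\varphi_n=-(\|f\|+|g(n)|)$, $\varphi_n=n$ on $\partial\Omega$, is subharmonic, so $\varphi_n\le n$, and
$$-\Delta\varphi_n+g(\varphi_n)\le-\|f\|-|g(n)|+g(n)\le f,$$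
so it is a subsolution. By the classical sub/supersolution method and Schauder theory there is a solution $V_n\in C^2(\overline\Omega)$ with $V_n\le n$. Lemma 1 with $\beta=0$ shows that it is unique and that $V_n\le V_{n+1}$. With $m:=\min_{\overline\Omega}V_{n_0}$ we have $m\le V_n\le n$ for all $n\ge n_0$.

**Step 2: a bound for $V_n$ on balls, independent of $n$.** *This is where (3) keeps the limit finite.* Let $g_2=g-\|f\|$ and $G_2(s)=G(s)-\|f\|s$. Since $s=o(G)$, $G_2/G\to1$; so by (4) there is $\sigma_1$ such that for $s\ge\sigma_1$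
$$G_2(s)\ge\tfrac12G(s)>0,\qquad g_2(s)\ge\sqrt{2G_2(s)},$$
and $\eta(s):=\int_s^\infty d\sigma/\sqrt{2G_2(\sigma)}$ is finite. The function $\eta$ decreases from $[\sigma_1,\infty)$ onto $(0,\eta(\sigma_1)]$. Let $\phi$ be its inverse. Then $\phi(0^+)=+\infty$, $\phi'=-\sqrt{2G_2(\phi)}$, and $\phi''=-\frac{g_2(\phi)}{\sqrt{2G_2(\phi)}}\phi'=g_2(\phi)$.

Let $\overline{B_R(x_0)}\subset\Omega$, choose $\varepsilon>0$ with $\varepsilon R^2\le\eta(\sigma_1)$ and $4\varepsilon^2R^2+2N\varepsilon\le1$, and put $w(x)=\phi\big(\varepsilon(R^2-|x-x_0|^2)\big)$ on $B_R(x_0)$. Then $w\to+\infty$ at $\partial B_R(x_0)$ and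
$$\Delta w=4\varepsilon^2|x-x_0|^2g_2(w)+2N\varepsilon\sqrt{2G_2(w)}\le(4\varepsilon^2R^2+2N\varepsilon)\,g_2(w)\le g_2(w)\le g(w)-f .$$
Lemma 1 on $B_R(x_0)$ gives $V_n\le w$ there. So $V_n\le\phi(\tfrac34\varepsilon R^2)$ on $B_{R/2}(x_0)$ for every $n\ge n_0$.

**Step 3: the limit, and part (2) of Theorem B.** *We pass to the limit and check minimality.* By Steps 1 and 2, $V_n\uparrow V$ with $V_n$ locally bounded uniformly in $n$. Then $\Delta V_n=g(V_n)-f$ is locally bounded, so $V_n$ is bounded in $W^{2,q}_{loc}$ for all $q<\infty$, hence in $C^{1,\gamma}_{loc}$; so $g(V_n)-f$ is bounded in $C^{0,\gamma}_{loc}$ and, by Schauder estimates, $V_n$ in $C^{2,\gamma}_{loc}$. Thus $V_n\to V$ in $C^2_{loc}(\Omega)$ and $-\Delta V+g(V)=f$. Since $V\ge V_n$ and $V_n=n$ on $\partial\Omega$, $\liminf_{x\to\partial\Omega}V\ge n$ for each $n$. So $V$ is a large solution, and $V\ge m$.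

If $u$ is a large supersolution, then $V_n-u\to-\infty$ at $\partial\Omega$, and Lemma 1 gives $V_n\le u$ for all $n$; hence $V\le u$. This proves part (2) of Theorem B. From now on $V$ is this minimal large solution.

## 6. The gradient bound $|\nabla V|\le p(V)$ with $p=o(g)$

We bound $|\nabla V_n|$ by a function of $V_n$, uniformly in $n$, with a maximum-principle argument up to the boundary. Let
$$k_1=\|f\|+1+|g(m)|,\qquad c_0=1+L+\max_{\partial\Omega}|\mathcal H| ,$$
so $g+k_1\ge1$ on $[m,\infty)$ and $k_1+f\ge1$ on $\overline\Omega$. For $c\ge c_0$ let $p_c$ solve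
$$p_c\,p_c'=g+k_1+c\,p_c\ \text{ on }[m,\infty),\qquad p_c(m)=c . \tag{5}$$
Written as $p_c'=(g+k_1)/p_c+c$, the equation shows that $p_c$ increases, so $p_c\ge c$; then $p_c'\le(g+k_1)/c+c$, so $p_c$ exists on all of $[m,\infty)$. The right side is $C^1$ in $(s,p)$ for $p>0$, so $p_c\in C^2$, and $p_c(s)$ is continuous in $(c,s)$. Without the extra terms, (5) would be the one-dimensional identity $(\frac12p^2)'=g$. The terms $k_1$ and $cp$ leave room for $f$, its gradient, and the curvature.

**Lemma 3.** For all $n\ge n_0$, $|\nabla V_n|\le p_{c_0}(V_n)$ on $\overline\Omega$. Consequently $|\nabla V|\le p(V)$ in $\Omega$ with $p:=p_{c_0}$.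

*Proof.* Write $u=V_n\in C^2(\overline\Omega)$.

**Step 1: a touching value of $c$.** *We slide $c$ down from $+\infty$ to the first contact.* Let $Z=\{c\ge c_0:\max_{\overline\Omega}(|\nabla u|-p_c(u))\ge0\}$. It is closed by continuity in $c$, and bounded because $p_c\ge c$. Suppose $Z\neq\emptyset$ and let $c=\max Z$. For $c'>c$ the maximum is negative, so by continuity it equals $0$ at $c$. Write $p=p_c$ (for this $c$, inside this proof), $h=pp'=g+k_1+cp$, all evaluated at $u$, and
$$z=|\nabla u|^2,\qquad J=z-p(u)^2\in C^1(\overline\Omega).$$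
Then $J\le0$ and $J(x_1)=0$ for some $x_1\in\overline\Omega$. We exclude both positions of $x_1$.

**Step 2: $x_1\in\partial\Omega$ is impossible.** *Here the curvature enters.* Since $u\le n$ and $u=n$ on $\partial\Omega$, $\nabla u=u_\nu\nu$ on $\partial\Omega$ with $u_\nu\ge0$, and $u_\nu=p(n)>0$ at $x_1$. For a $C^2$ curve $\gamma$ in $\partial\Omega$, differentiating $u(\gamma)=n$ and $d(\gamma)=0$ twice gives
$$D^2u(\gamma',\gamma')=-\nabla u\cdot\gamma''=u_\nu\nabla d\cdot\gamma''=-u_\nu D^2d(\gamma',\gamma').$$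
Summing over an orthonormal basis of tangent directions, and using $D^2d\,\nabla d=0$, we get $\Delta u-u_{\nu\nu}=-u_\nu\Delta d=\mathcal Hu_\nu$, where $u_{\nu\nu}=D^2u(\nu,\nu)$. (For $N=1$ there are no tangent directions and $\mathcal H=0$.) Since $J$ has a maximum at the boundary point $x_1$, its outward derivative is nonnegative there:
$$0\le\partial_\nu J=2u_\nu(u_{\nu\nu}-h)=2p\,[\,g-f-\mathcal Hp-g-k_1-cp\,]=2p\,[-(f+k_1)-(\mathcal H+c)p]<0 ,$$
because $f+k_1\ge1$ and $c\ge c_0>|\mathcal H|$. This is a contradiction.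

**Step 3: a differential inequality near an interior $x_1$.** *We compute $\Delta J$ and discard what has a sign.* Since $\Delta u=g(u)-f$ is locally Lipschitz, $u\in W^{3,q}_{loc}$ and $J\in W^{2,q}_{loc}$ for all $q<\infty$. Near $x_1$, $z>0$. Using $(p^2)'=2h$, a.e. near $x_1$,
$$\Delta J=2|D^2u|^2+2g'z-2\nabla f\cdot\nabla u-2h'z-2h(g-f).$$
Also $\nabla J=2D^2u\nabla u-2h\nabla u$, i.e. $D^2u\nabla u=h\nabla u+\frac12\nabla J$, so
$$|D^2u|^2\ge\frac{|D^2u\nabla u|^2}z=\frac{|h\nabla u+\frac12\nabla J|^2}z\ge h^2+\frac hz\nabla u\cdot\nabla J .$$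
With $h'=g'+cp'$ the terms $2g'z$ cancel, and no second derivative or convexity of $g$ is needed:
$$\Delta J-\frac{2h}z\nabla u\cdot\nabla J\ \ge\ 2h^2-2L\sqrt z-2cp'z-2h(g-f)\qquad\text{a.e. near }x_1 . \tag{6}$$

**Step 4: an interior $x_1$ is impossible.** *We evaluate (6) at $x_1$.* The right side of (6) is continuous. At $x_1$ we have $z=p^2$ and $p'p^2=ph$, so it equals
$$2h(h-cp)-2h(g-f)-2Lp=2h(k_1+f)-2Lp\ge2h-2Lp\ge2+2(c-L)p>0 ,$$
using $h\ge1+cp$. Now $\nabla J$ is continuous, $\nabla J(x_1)=0$, and $\frac{2h}z\nabla u$ is bounded near $x_1$. Hence there are $\delta>0$ and a ball around $x_1$ where $\Delta J\ge\delta$ a.e. There $J-\frac\delta{2N}|x-x_1|^2\in W^{2,q}$ has nonnegative Laplacian a.e., so (mollify) it satisfies the mean value inequality: for a small ball $B'$ centered at $x_1$, $J(x_1)$ is at most the average of $J-\frac\delta{2N}|x-x_1|^2$ over $B'$, which is strictly less than $\max J=J(x_1)$. This is a contradiction.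

Thus $Z=\emptyset$; in particular $c_0\notin Z$, which is the first claim. Let $n\to\infty$ for the second. $\square$

**Lemma 4.** $p(s)/g(s)\to0$ as $s\to\infty$.

*Proof.* Integrate (5) with $c=c_0$ and use that $p$ increases:
$$\tfrac12p(s)^2\le D(s)+c_0(s-m)p(s),\qquad D(s)=\tfrac12c_0^2+\int_m^s(g+k_1).$$
From $p^2\le Ap+B$ with $A,B\ge0$ follows $p\le A+\sqrt B$, so $p(s)\le2c_0(s-m)+\sqrt{2D(s)}$. Since $s=o(G)$, $D(s)=O(G(s))$, and (4) gives both $s/g\to0$ and $\sqrt G/g\to0$. $\square$

## 7. Möbius maps and the Laplacian of $V\circ T$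

For a unit vector $e$, $K,r>0$ and $t\ge0$ let $\alpha=2t/r^2$ and
$$S_t(\xi)=(1-Kt)\,\frac{\xi+\alpha|\xi|^2e}{|e+\alpha\xi|^2},\qquad\alpha|\xi|\le\tfrac12 .$$
*Example.* For $N=2$, identifying $\mathbb R^2$ with $\mathbb C$ and taking $e=1$, the numerator is $\xi(1+\alpha\bar\xi)$, so $S_t(\xi)=(1-Kt)\,\xi/(1+\alpha\xi)$. At $\xi=ir$ the fraction is $ir+\alpha r^2+O(\alpha^2)=ir+2t+O(t^2)$: a push by $2t$ in direction $e$.

For $\xi\ne0$, $\iota(\xi)+\alpha e=|\xi|^{-2}(\xi+\alpha|\xi|^2e)$ has squared norm $|\xi|^{-2}(1+2\alpha e\cdot\xi+\alpha^2|\xi|^2)=|e+\alpha\xi|^2/|\xi|^2$. Hence $S_t(\xi)=(1-Kt)\,\iota(\iota(\xi)+\alpha e)$. Multiplying the conformal factors of the two inversions and of the scaling,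
$$DS_t^{T}DS_t=\tau^2I,\qquad\tau(\xi)=\frac{1-Kt}{|e+\alpha\xi|^2}, \tag{7}$$
for $Kt<1$; at $\xi=0$ this holds by continuity. Moreover $S_t(0)=0$, and expanding to first order in $t$,
$$S_t(\xi)=\xi+t\Big[-K\xi+\frac{2|\xi|^2}{r^2}e-\frac{4(e\cdot\xi)}{r^2}\xi\Big]+R,\qquad|R|=O(t^2). \tag{8}$$

**Lemma 5.** If $T$ is conformal with factor $\tau$ and $W=V\circ T$, then for every $N\ge1$
$$\Delta W=\tau^2(\Delta V)\circ T+(2-N)\,(\nabla V\circ T)\cdot DT\,\nabla\log\tau . \tag{9}$$

*Proof.* Apply $\partial_i$ to $\partial_iT\cdot\partial_jT=\tau^2\delta_{ij}$ and sum over $i$: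
$$\Delta T\cdot\partial_jT+\sum_i\partial_iT\cdot\partial_{ij}T=\partial_j\tau^2 .$$
Differentiating $\sum_i|\partial_iT|^2=N\tau^2$ gives $\sum_i\partial_iT\cdot\partial_{ij}T=\frac N2\partial_j\tau^2$. So $\Delta T\cdot\partial_jT=(1-\frac N2)\partial_j\tau^2=(2-N)\tau^2\partial_j\log\tau$. The vectors $\partial_jT$ are orthogonal of length $\tau$, hence $\Delta T=\sum_j\tau^{-2}(\Delta T\cdot\partial_jT)\,\partial_jT=(2-N)DT\,\nabla\log\tau$. Finally $DT\,DT^{T}=\tau^2I$ as well, so the chain rule $\Delta W=\sum_{k,l}(\partial_{kl}V)\circ T\,(DT\,DT^{T})_{kl}+(\nabla V\circ T)\cdot\Delta T$ gives (9). $\square$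

## 8. The pushed function $V\circ T$ is a supersolution

The constants are chosen in this order; each uses only earlier ones.

* $C_1=1+\kappa/2$ and $K=4C_1+2$.
* $r\in(0,1]$ with $r<d_0/4$ and $(4\kappa+K+4C_1)r\le\frac14$.
* $t_1=\min\{r/4,\,1/(2K)\}$. For $0\le t\le t_1$ and $|\xi|\le r$ we have $\alpha|\xi|\le2t/r\le\frac12$, so $|e+\alpha\xi|\ge\frac12$ and $S_t(\xi)$ is smooth in $(t,\xi,e)$ on a compact set. By Taylor's formula in $t$ there is $C_2$, depending on $r,K,N$ only, with $|R|\le C_2t^2$ in (8).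
* $C_3=6+K+4C_1$.
* $s_0$ such that for all $s\ge s_0$ (possible by Lemmas 2 and 4)
$$g(s)-\|f\|\ \ge\ |N-2|\,\frac8{r^2}\,p(s)+LC_3\ \ge0 . \tag{10}$$
* $\rho>0$ with $\rho\le r^2$, $\rho<d_0/4$, $\frac{N\rho^2}{r^2}+N\kappa\rho\le1$, and $V\ge s_0$ on $\{0<d\le\rho\}$.
* $t_*\in(0,t_1]$ with $(C_2+\frac\kappa2C_3^2)t_*\le\frac14$, $(C_3+6)t_*<d_0/4$, $18\kappa t_*\le1$.

**Set-up.** Let $0<t\le t_*$, $\bar x\in\Omega$ with $d(\bar x)<\rho$, $e=\nu(\bar x)$, and let $\bar y\in\Omega$ satisfy
$$\bar y=\bar x+t\omega,\quad|\omega-2e|\le1;\qquad T(x)=\bar y+S_t(\xi),\quad\xi=x-\bar x .$$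
So $T(\bar x)=\bar y$ and $|\omega|\le3$. Let $Q=\{x\in\mathbb R^N:|\xi|\le r,\ 0\le d(x)\le\rho\}$.

**Lemma 6.** For $x\in Q$:

* (i) $|e\cdot\xi|\le C_1r^2$, $\ |\nu(x)-e|\le\kappa r$, $\ |T(x)-x|\le C_3t$;
* (ii) $d(T(x))\le d(x)-t/2$;
* (iii) if $|\xi|=r$, then $|T(x)-x-4t\,\nu(x)|\le2t$;
* (iv) $0<\tau\le1-t$ and $|\nabla\log\tau|\le8t/r^2$;
* (v) if $x\in\Omega$ and $T(x)\in\Omega$, then $W=V\circ T$ satisfies $\Delta W\le g(W)-f$ at $x$.

*Proof.* By (8),
$$T(x)-x=t\Big[\omega-K\xi+\frac{2|\xi|^2}{r^2}e-\frac{4(e\cdot\xi)}{r^2}\xi\Big]+R .$$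

**(i): the patch is thin in the direction $e$, and $T$ moves points by $O(t)$.** On the segment $[\bar x,x]$, $|d|\le\rho+r<d_0$. Taylor's formula at $\bar x$, with $\nabla d(\bar x)=-e$, gives $|d(x)-d(\bar x)+e\cdot\xi|\le\frac\kappa2r^2$. Since $d(x)$ and $d(\bar x)$ lie in $[0,\rho]$, $|e\cdot\xi|\le\rho+\frac\kappa2r^2\le C_1r^2$. The second bound follows from $\|D^2d\|\le\kappa$. Consequently $\big|\frac{4(e\cdot\xi)}{r^2}\xi\big|\le4C_1r$, and $\frac{2|\xi|^2}{r^2}\le2$, so $|T(x)-x|\le t(3+Kr+2+4C_1r+C_2t)\le C_3t$, as $r\le1$ and $C_2t\le\frac14$.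

**(ii): every point moves outward by at least $t/2$.** Write $\nu=\nu(x)$. Then $e\cdot\nu\ge1-\kappa r>0$ and $\omega\cdot\nu\ge2e\cdot\nu-1\ge1-2\kappa r$, and the term $\frac{2|\xi|^2}{r^2}e\cdot\nu$ is nonnegative. So
$$\nu\cdot(T(x)-x)\ge t\,[1-(2\kappa+K+4C_1)r-C_2t]\ge t(\tfrac34-C_2t).$$
On $[x,T(x)]$, $|d|\le\rho+C_3t<d_0$. Taylor's formula at $x$ gives
$$d(T(x))\le d(x)-\tfrac34t+(C_2+\tfrac\kappa2C_3^2)t^2\le d(x)-\tfrac t2 .$$

**(iii): on the lateral part the displacement is about $4t\nu$.** If $|\xi|=r$, then $\frac{2|\xi|^2}{r^2}=2$ and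
$$T(x)-x-4t\nu=t\Big[(\omega-2e)+4(e-\nu)-K\xi-\frac{4(e\cdot\xi)}{r^2}\xi\Big]+R .$$
Its norm is at most $t[1+(4\kappa+K+4C_1)r+C_2t]\le t[1+\frac14+\frac14]\le2t$.

**(iv): $T$ contracts.** We have $|e+\alpha\xi|\ge e\cdot(e+\alpha\xi)=1+\alpha e\cdot\xi\ge1-\alpha C_1r^2=1-2C_1t>0$, the last because $t\le1/(2K)$ and $K>4C_1$. So $|e+\alpha\xi|^2\ge1-4C_1t>0$. Also $(1-t)(1-4C_1t)\ge1-(4C_1+1)t\ge1-Kt$, hence $\tau\le\frac{1-Kt}{1-4C_1t}\le1-t$. Positivity holds since $Kt\le\frac12$. Finally $|\nabla\log\tau|=\frac{2\alpha}{|e+\alpha\xi|}\le\frac{2\alpha}{1-\alpha r}\le4\alpha=\frac{8t}{r^2}$.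

**(v): the gain beats the losses.** By (ii), $0<d(T(x))<\rho$, so $W(x)\ge s_0$ and, by (10), $g(W)-f(T(x))\ge g(W)-\|f\|\ge0$. By (iv), $\tau^2\le1-t$ and $|DT\,\nabla\log\tau|=\tau|\nabla\log\tau|\le8t/r^2$. So (9), Lemma 3 and (i) give
$$\begin{aligned}\Delta W&\le(1-t)\big(g(W)-f(T(x))\big)+|N-2|\tfrac{8t}{r^2}p(W)\\&\le g(W)-f(x)+LC_3t-t\big(g(W)-\|f\|\big)+|N-2|\tfrac{8t}{r^2}p(W)\\&\le g(W)-f(x),\end{aligned}$$
the last step being (10) multiplied by $t$. $\square$

## 9. Halving the scale: $C(t)\le\max\{C(2t),M\}$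

Let $U$ be a subsolution in $\Omega$. For $0<\varepsilon\le2t_*$ let
$$\mathcal P_\varepsilon=\{(x,y)\in\Omega\times\Omega:\ d(x)\le\rho,\ |y-x-2\varepsilon\nu(x)|\le\varepsilon\},\qquad C(\varepsilon)=\max\Big\{0,\ \sup_{(x,y)\in\mathcal P_\varepsilon}\big(U(x)-V(y)\big)\Big\},$$
with $\sup\emptyset=-\infty$, and let $M=\max\{0,\ \max_{\{d=\rho\}}U-m\}$.

**Step 1: $C(\varepsilon)$ is finite.** *The pair is forced to stay away from the boundary by a distance depending on $\varepsilon$.* For $(x,y)\in\mathcal P_\varepsilon$ we have $|y-x|\le3\varepsilon$ and $\nu(x)\cdot(y-x)\ge\varepsilon$. On $[x,y]$, $|d|\le\rho+6t_*<d_0$, so Taylor's formula gives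
$$0<d(y)\le d(x)-\varepsilon+\tfrac{9\kappa}2\varepsilon^2\le d(x)-\tfrac\varepsilon2,$$
because $9\kappa\varepsilon\le18\kappa t_*\le1$. Hence $\varepsilon/2<d(x)\le\rho$. On that set $U$ is bounded above, and $V(y)\ge m$.

**Lemma 7.** For $0<t\le t_*$: $\ C(t)\le\max\{C(2t),M\}=:M_1$.

*Proof.* Let $(\bar x,\bar y)\in\mathcal P_t$. If $d(\bar x)=\rho$, then $U(\bar x)-V(\bar y)\le M$. Otherwise $d(\bar x)<\rho$, and with $\omega=(\bar y-\bar x)/t$ we are in the set-up of Section 8.

**Step 2: the comparison region and its boundary.** *We list the ways of leaving the region and check each.* Let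
$$B=\{x\in\Omega:\ |x-\bar x|<r,\ d(x)<\rho,\ T(x)\in\Omega\},\qquad W=V\circ T\ \text{ on }B .$$
$B$ is open, $B\subset Q$, and $\bar x\in B$ since $T(\bar x)=\bar y\in\Omega$. On $B$, $d(T(x))>0$, so Lemma 6(ii) gives $d>t/2$; hence $\overline B$ is a compact subset of $\Omega$. Let $\zeta\in\partial B$. Then $\zeta\in Q\cap\Omega$ and $T(\zeta)\in\overline\Omega$, and since $\zeta\notin B$ one of the following holds.

* $T(\zeta)\in\partial\Omega$. Then $W\to+\infty$ and $U$ is bounded near $\zeta$, so $U-W\to-\infty$ as $B\ni x\to\zeta$.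
* $T(\zeta)\in\Omega$ and $|\zeta-\bar x|=r$. By Lemma 6(iii), $(\zeta,T(\zeta))\in\mathcal P_{2t}$, so $U(\zeta)-V(T(\zeta))\le C(2t)$.
* $T(\zeta)\in\Omega$ and $d(\zeta)=\rho$. Then $U(\zeta)-V(T(\zeta))\le M$.

**Step 3: compare.** *The boundary values now control the center.* We have $\limsup_{x\to\zeta}(U-W)\le M_1$ for all $\zeta\in\partial B$, and $\Delta W\le g(W)-f$ on $B$ by Lemma 6(v). Lemma 1 with $\beta=M_1\ge0$ gives $U\le W+M_1$ in $B$. At $\bar x$ this reads $U(\bar x)-V(\bar y)\le M_1$. $\square$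

With $M^*:=\max\{C(2t_*),M\}$, induction on $k$ gives
$$C(2^{-k}\cdot2t_*)\le M^*\qquad(k=0,1,2,\dots). \tag{11}$$
For fixed $x$ with $0<d(x)\le\rho$, apply this to $y_k=x+2\varepsilon_k\nu(x)$ with $\varepsilon_k=2^{-k}\cdot2t_*$ and $k$ large enough that $y_k\in\Omega$. Letting $k\to\infty$ yields $U-V\le M^*$ on $\{0<d\le\rho\}$. The difference is bounded above; it remains to show that its positive part tends to $0$ at $\partial\Omega$.

## 10. The barrier, $U-V\le O(d)$, and the end of the proof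

**Step 1: a superharmonic weight.** *As $M(1-x)$ did on the interval, it should be small at $\bar x$ and at least $1$ on the lateral part and on $\{d=\rho\}$.* Fix $\bar x$ with $0<d(\bar x)<\rho$, let $t=2^{-k}t_*$ with $k$ so large that $\bar y=\bar x+2t\nu(\bar x)\in\Omega$. Then $(\bar x,\bar y)\in\mathcal P_t$; let $B,T,W$ be as in Lemma 7, and put
$$b(x)=\frac{|x-\bar x|^2}{r^2}+\frac{2d(x)}\rho-\frac{d(x)^2}{\rho^2}\qquad\text{on }\overline B .$$
Since $0\le d\le\rho$ on $\overline B$, we have $b\ge0$, and $b\ge1$ where $|x-\bar x|=r$ or $d=\rho$. Using $|\nabla d|=1$ and $|\Delta d|\le N\kappa$,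
$$\Delta b=\frac{2N}{r^2}+\Big(\frac2\rho-\frac{2d}{\rho^2}\Big)\Delta d-\frac2{\rho^2}\le\frac2{\rho^2}\Big(\frac{N\rho^2}{r^2}+N\kappa\rho-1\Big)\le0 .$$

**Step 2: compare with the weight.** *Here (11) supplies a bound on the lateral part that does not depend on $t$.* At a point $\zeta\in\partial B$ of the first type, $U-W-M^*b\to-\infty$. At the second type, $U-W\le C(2t)\le M^*\le M^*b$ by (11). At the third, $U-W\le M\le M^*\le M^*b$. Lemma 1 with $\beta=M^*b$ gives $U\le W+M^*b$ in $B$. At $\bar x$,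
$$U(\bar x)-V(\bar x+2t\nu(\bar x))\le M^*b(\bar x)\le\frac{2M^*}\rho\,d(\bar x).$$
The weight at $\bar x$ does not depend on $k$. Letting $k\to\infty$,
$$U(\bar x)-V(\bar x)\le\frac{2M^*}\rho\,d(\bar x)\qquad\text{whenever }0<d(\bar x)<\rho . \tag{12}$$

**Step 3: conclude.** *The boundary estimate is turned into a global one.* By (12), $\limsup_{x\to\partial\Omega}(U-V)\le0$. Lemma 1 on $\Omega$ with $\beta=0$ gives $U\le V$ in $\Omega$. This is part (1) of Theorem B; part (2) was proved in Section 5. If $U$ is any large solution, part (1) gives $U\le V$ and part (2) gives $V\le U$, so $U=V$. Since $V$ is a large solution, there is exactly one, and Theorem A follows. $\blacksquare$
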